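# The long James space: the Radon–Nikodým property without asymptotic norming

## 1. The guess "RNP = asymptotic norming", tested on $\ell_2(\Gamma)$, $\ell_1(\Gamma)$ and $c_0$

Here are two properties of a real Banach space $X$. One is geometric: every bounded set has a small piece that can be cut off by a hyperplane. The other says that, after a change of norm, certain sequences on the sphere must converge. For separable spaces the two are equivalent. The answer one would first guess is that they are equivalent for all Banach spaces. We test this guess on familiar spaces, where it holds, and then we refute it.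

**Definition (RNP).** A nonempty bounded set $D\subset X$ is *dentable* if for each $\epsilon>0$ there is $x\in D$ that does not lie in the closed convex hull of $\{y\in D:\|y-x\|\ge\epsilon\}$. The space $X$ has the *Radon–Nikodým property* (RNP) if every nonempty bounded subset of $X$ is dentable. Equivalently, every $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite positive measure $\mu$ has a Bochner-integrable density with respect to $\mu$.

For example, the unit ball of a nonzero Hilbert space is dentable. Take $\|e\|=1$. If $\|y\|\le1$ and $\|y-e\|\ge\epsilon$, then $\epsilon^2\le 2-2\langle y,e\rangle$, so all such $y$ lie in the closed half-space $\langle y,e\rangle\le1-\epsilon^2/2$, which misses $e$. On the other hand, the unit ball of $c_0$ is not dentable. Given $x$ in it, choose $n$ with $|x_n|\le\frac12$ and put $t=1-|x_n|\ge\frac12$. Then $x\pm te_n$ lie in the ball at distance at least $\frac12$ from $x$, and $x$ is their midpoint. So $c_0$ fails the RNP.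

**Definition (norming, ANP).** Write $S_X$, $B_X$, $B_{X^*}$ for the unit sphere, the unit ball and the dual unit ball. A set $\Phi\subset B_{X^*}$ is *norming* for $X$ if $\|x\|=\sup_{x^*\in\Phi}x^*(x)$ for all $x\in X$. A sequence $(x_n)$ in $S_X$ is *asymptotically normed by $\Phi$* if for each $\epsilon>0$ there are $x^*\in\Phi$ and $N$ with $x^*(x_n)>1-\epsilon$ for all $n\ge N$. A sequence has property (I) if it converges, (II) if it has a convergent subsequence, (III) if it has a weakly convergent subsequence. For $\mathcal K\in\{I,II,III\}$, $X$ has *$\Phi$-ANP-$\mathcal K$* if every sequence in $S_X$ asymptotically normed by $\Phi$ has property $\mathcal K$. Finally, $X$ has *ANP-$\mathcal K$* if there are an equivalent norm on $X$ and a norming set $\Phi$ for that norm such that $X$ in that norm has $\Phi$-ANP-$\mathcal K$.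

These are the asymptotic norming properties introduced by R. C. James and A. Ho. Clearly ANP-I $\Rightarrow$ ANP-II $\Rightarrow$ ANP-III. Note that one functional $x^*$ must work for the whole tail of the sequence, and that we may choose both the norm and $\Phi$. A small $\Phi$ is an advantage, since fewer sequences are then asymptotically normed.

We use the following facts. The RNP passes to closed subspaces (immediate from dentability). It is separably determined: $X$ has the RNP if and only if all its separable closed subspaces do (Diestel–Uhl, *Vector Measures*, Thm III.3.2). Separable dual spaces have the RNP (Dunford–Pettis; Diestel–Uhl, Thm III.3.1). The main known result is the theorem of Ghoussoub and Maurey: *for separable $X$ and each $\mathcal K$, $X$ has ANP-$\mathcal K$ if and only if $X$ has the RNP.*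

Now the tests, including nonseparable spaces.

*Reflexive spaces.* Separable closed subspaces are separable duals, so the RNP holds. ANP-III is trivial, as every bounded sequence has a weakly convergent subsequence. In a Hilbert space, such as $\ell_2(\Gamma)$, even ANP-I holds in the given norm with $\Phi=B_{X^*}$: if $x^*(x_n)>1-\epsilon$ for $n\ge N$, then $\|x_n+x_m\|>2(1-\epsilon)$, and the parallelogram law gives $\|x_n-x_m\|^2\le4-4(1-\epsilon)^2$ for $n,m\ge N$. So $(x_n)$ is Cauchy.

*$\ell_1(\Gamma)$.* A separable subspace lives on a countable set of coordinates, hence inside a copy of the separable dual $\ell_1=c_0^*$ (or inside a finite-dimensional space). So $\ell_1(\Gamma)$ has the RNP. In Section 8 we prove that it has ANP-I. The usual norm with finitely supported functionals is not enough for this: $e_1,e_2,e_1,e_2,\dots$ is normed by $e_1^*+e_2^*$ and diverges. Adding a Hilbertian term to the norm will cure this.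

*$c_0$.* The RNP fails. In the usual norm ANP-III fails for every norming $\Phi$: choose $\varphi\in\Phi\subset B_{\ell_1}$ with $\varphi(e_1)>1-\epsilon$. The remaining coordinates of $\varphi$ have absolute sum less than $\epsilon$, so $\varphi(e_1+\dots+e_n)>1-2\epsilon$ for all $n$. Thus $(e_1+\dots+e_n)_n$ is asymptotically normed, while a weak limit of a subsequence would be $(1,1,1,\dots)\notin c_0$. For all other equivalent norms ANP-III fails by Ghoussoub–Maurey.

So far the guess stands. Nevertheless it is false, for each of the three values of $\mathcal K$. One implication, ANP-$\mathcal K\Rightarrow$ RNP, holds in all Banach spaces. The converse fails: some space of density $\aleph_1$ has the RNP but not even ANP-III, and this is proved in ZFC.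

## 2. Passing to subspaces, and ANP-$\mathcal K$ $\Rightarrow$ RNP

**Lemma 1.** *ANP-$\mathcal K$ is invariant under isomorphisms and passes to closed subspaces.*

*Proof.* Invariance is clear: transport the norm and $\Phi$. Let $X$ have ANP-$\mathcal K$ via a norm $|||\cdot|||$ and a norming set $\Phi$, and let $Y\subset X$ be a closed subspace. The restrictions $\Phi|_Y$ lie in the dual ball of $(Y,|||\cdot|||)$ and are norming for it. A sequence in the sphere of $Y$ that is asymptotically normed by $\Phi|_Y$ is asymptotically normed by $\Phi$, so it has property $\mathcal K$ in $X$. Since $Y$ is norm closed and weakly closed, the limits lie in $Y$. By Hahn–Banach the weak topology of $Y$ is the one induced from $X$. So the sequence has property $\mathcal K$ in $Y$. $\square$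

**Lemma 2.** *For every Banach space and each $\mathcal K$, ANP-$\mathcal K$ implies the RNP.*

*Proof.* If $X$ has ANP-$\mathcal K$, then so does each separable closed subspace (Lemma 1), which therefore has the RNP by Ghoussoub–Maurey. The RNP is separably determined. $\square$

It is tempting to reverse this argument. If $X$ has the RNP, each separable closed subspace $Y$ has ANP-$\mathcal K$, via some norm on $Y$ and some $\Phi_Y$. The argument stops here: for different $Y$ these norms and norming sets have nothing to do with each other, and nothing glues them into one norm and one $\Phi$ on $X$. We shall see a space in which no gluing is possible.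

## 3. Functions of bounded $p$-variation on ordinals

Recall that $[0,\eta]$ in its order topology has $0$ and all successors as isolated points, while neighborhoods of a limit ordinal $\lambda$ contain some interval $(\beta,\lambda]$. "Limit ordinal" always means nonzero limit ordinal. A countable limit ordinal $\lambda$ is the supremum of a strictly increasing sequence $\alpha_n\nearrow\lambda$. A countable set of countable ordinals has supremum below $\omega_1$.

**Definition.** Let $1\le p<\infty$. For a set $A$ of ordinals and a real function $F$ defined on $A$, let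
$$v(F;A)=\sup\Big\{\Big(\sum_{i=1}^m|F(t_i)-F(t_{i-1})|^p\Big)^{1/p}:\ t_0<t_1<\dots<t_m,\ t_i\in A\Big\},$$
with value $0$ if $A$ has at most one point. For a set $A$ of ordinals with $0\in A$, let $V_p(A)$ be the space of all $F:A\to\mathbb R$ with $F(0)=0$ and $\|F\|=v(F;A)<\infty$. Write $V_p(\eta)=V_p([0,\eta])$. For $\alpha<\eta$ put $u_\alpha=1_{(\alpha,\eta]}$, and let
$$X_p(\eta)=\overline{\mathrm{span}}\{u_\alpha:\alpha<\eta\}\subset V_p(\eta).$$

Write $e_t(F)=F(t)$. Using the pair $0<t$ we get $|F(t)|\le\|F\|$, so $\|e_t\|\le1$ and the norm dominates the sup norm. The norm is a supremum of pointwise continuous functions, hence lower semicontinuous for pointwise convergence. So $V_p(A)$ is complete: a Cauchy sequence $(F_n)$ converges pointwise to some $F$, and $\|F_n-F\|\le\liminf_m\|F_n-F_m\|$. The function $u_\alpha$ jumps once, so $\|u_\alpha\|=1$. Since $(\alpha,\eta]=[\alpha+1,\eta]$ is clopen, $u_\alpha$ is continuous. Uniform limits preserve continuity, so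
$$\text{every } F\in X_p(\eta)\text{ is continuous on }[0,\eta]. \tag{1}$$

For instance, $1_{\{\omega\}}\in V_p(\omega)$ is not in $X_p(\omega)$, although it is the pointwise limit of $u_n$, $n<\omega$. The space $X_p(\omega_1)$ is a long James space. Here are the results.

**Theorem 1.** *Let $1<p<\infty$. Then $X_p(\omega_1)$ has the RNP but not ANP-III (hence not ANP-I or ANP-II). Conversely, for every Banach space and each $\mathcal K$, ANP-$\mathcal K$ implies RNP.*

So for each of $\mathcal K=I,II,III$ the statement "for every Banach space $X$, $X$ has ANP-$\mathcal K$ if and only if $X$ has the RNP" is false.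

A set $C\subset\omega_1$ is *club* if it is unbounded in $\omega_1$ and contains the supremum of each of its nonempty countable subsets. A set $S\subset\omega_1$ is *stationary* if it meets every club. The countable limit ordinals form a club, which is therefore stationary (two clubs intersect). The successor ordinals do not form a stationary set, since they miss that club.

**Theorem 2.** *Let $X$ be a Banach space, $E\subset\omega_1$ a stationary set of limit ordinals, and $(x_\alpha)_{\alpha<\omega_1}\subset X$ such that*

1. *for each $\lambda\in E$ there is $L_\lambda\in X^{**}\setminus X$ with $\lim_{\alpha\nearrow\lambda}f(x_\alpha)=L_\lambda(f)$ for all $f\in X^*$;*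
2. $\displaystyle\inf_n\ \sup\Big\{\tfrac1n\Big\|\sum_{i=1}^n(x_{\lambda_i}-L_{\lambda_i})\Big\|_{X^{**}}:\ \lambda_1<\dots<\lambda_n\text{ in }E\Big\}=0.$

*Then $X$, and every Banach space containing an isomorphic copy of $X$, fails ANP-III.*

**Theorem 3.**

* (a) *For $1<p<\infty$ and every ordinal $\eta$, $X_p(\eta)$ has the RNP. For each $\mathcal K$, $X_p(\eta)$ has ANP-$\mathcal K$ if and only if $\eta<\omega_1$.*
* (b) *$p>1$ is sharp: $X_1(\eta)\cong\ell_1(\eta)$ isometrically, and it has ANP-I for every $\eta$.*
* (c) *For $1<p<\infty$, $X_p(\omega_1)$ is isometric to a dual space and admits an equivalent locally uniformly convex norm. So RNP $\not\Rightarrow$ ANP-$\mathcal K$ even for dual spaces of density $\aleph_1$ with an equivalent locally uniformly convex norm.*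

**The jumps at limit ordinals.** Everything rests on one estimate. If $\alpha_1<\beta_1<\alpha_2<\beta_2<\dots<\alpha_n<\beta_n<\eta$, then $\sum_i(u_{\alpha_i}-u_{\beta_i})$ is the indicator function of $\bigcup_i(\alpha_i,\beta_i]$. It takes the values $0,1$ and changes value at most $2n$ times along any increasing sequence. So
$$\Big\|\sum_{i=1}^n(u_{\alpha_i}-u_{\beta_i})\Big\|\le(2n)^{1/p}. \tag{2}$$
For $p>1$ this is $o(n)$.

**Lemma 3.** *Let $1<p<\infty$, $X=X_p(\omega_1)$, $x_\alpha=u_\alpha$, and let $E$ be the set of all countable limit ordinals. Then the hypotheses 1 and 2 of Theorem 2 hold, and for all $\lambda_1<\dots<\lambda_n$ in $E$,*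
$$\Big\|\sum_{i=1}^n(u_{\lambda_i}-L_{\lambda_i})\Big\|_{X^{**}}\le(2n)^{1/p}. \tag{3}$$

*Proof.* *The limits exist.* Let $f\in X^*$ and $\lambda\in E$. If the bounded function $\alpha\mapsto f(u_\alpha)$ has no limit as $\alpha\nearrow\lambda$, its upper and lower limits differ. Choosing alternately values near the upper and near the lower limit, we get $\delta>0$ and $\alpha_1<\beta_1<\alpha_2<\beta_2<\dots<\lambda$ with $f(u_{\alpha_i})-f(u_{\beta_i})\ge\delta$ for all $i$. Summing $n$ of these and using (2), $n\delta\le\|f\|(2n)^{1/p}$ for all $n$, which is impossible since $p>1$. So $L_\lambda(f)=\lim_{\alpha\nearrow\lambda}f(u_\alpha)$ exists. It is linear in $f$ and $|L_\lambda(f)|\le\|f\|$, so $L_\lambda\in X^{**}$.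

*The limits lie outside $X$.* Suppose $L_\lambda=F\in X$. Apply the functionals $e_t$. We get $F(t)=\lim_{\alpha\nearrow\lambda}u_\alpha(t)$, which is $1$ for $t\ge\lambda$ and $0$ for $t<\lambda$ (as soon as $\alpha\ge t$). So $F=1_{[\lambda,\omega_1]}$, which is discontinuous at $\lambda$. This contradicts (1).

*The averages.* Let $\lambda_1<\dots<\lambda_n$ in $E$, $\lambda_0=0$, and let $f\in X^*$ with $\|f\|\le1$. If $\lambda_{i-1}<\alpha_i<\lambda_i$ for each $i$, then (2) with $\beta_i=\lambda_i$ gives $|\sum_i(f(u_{\alpha_i})-f(u_{\lambda_i}))|\le(2n)^{1/p}$. Let $\alpha_i\nearrow\lambda_i$ for each $i$ and take the supremum over $f$. This is (3). Since $\frac1n(2n)^{1/p}\to0$, hypothesis 2 holds. $\square$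

For $p=1$ the first part breaks down completely: the $u_\alpha$ are then the unit vectors of $\ell_1(\omega_1)$ (Section 8), and $f(u_\alpha)$ can be any bounded function of $\alpha$.

## 4. One limit ordinal is harmless

Let $1<p<\infty$ and $\frac1p+\frac1q=1$. Can one avoid norming the bad sequence $(u_n)$ in the countable space $X_p(\omega)$? Yes, by hand, with the natural norm. Let $\Phi$ consist of all
$$\varphi=\sum_{i=1}^mc_i(e_{t_i}-e_{t_{i-1}}),\qquad t_0<\dots<t_m<\omega,\quad\sum_i|c_i|^q\le1 .$$
By Hölder $\Phi$ lies in the dual ball. The supremum of $\varphi(F)$ over $\Phi$ is $v(F;[0,\omega))$, which equals $\|F\|$ because $F$ is continuous at $\omega$. So $\Phi$ is norming.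

**Example ($X_p(\omega)$ has $\Phi$-ANP-II).** Let $\|F_n\|=1$ and let $\varphi_k\in\Phi$ with $\varphi_k(F_n)>1-\frac1k$ for $n\ge n_k$. Let $T=T_k<\omega$ be the largest point $t_m$ used by $\varphi_k$. By Hölder $v(F_n;[0,T])\ge1-\frac1k$, and concatenating sequences in $[0,T]$ and $[T,\omega]$ gives
$$v(F_n;[0,T])^p+v(F_n;[T,\omega])^p\le\|F_n\|^p=1 .$$
So $v(F_n;[T,\omega])\le\epsilon_k:=(1-(1-\frac1k)^p)^{1/p}$ for all $n\ge n_k$. Pass to a subsequence such that $F_n(t)$ converges for each $t<\omega$. Splitting a function $G\in V_p(\omega)$ as $G(\min(\cdot,T))$ plus the rest, we see that $\|G\|\le v(G;[0,T])+v(G;[T,\omega])$. For $G=F_n-F_m$ the first term tends to $0$ as $n,m\to\infty$ because $[0,T]$ is finite, and the second is at most $2\epsilon_k$ for $n,m\ge n_k$. As $\epsilon_k\to0$, the subsequence is Cauchy.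

This works because no $\varphi\in\Phi$ sees the sequence $(u_n)$: $\varphi(u_n)=0$ once $n\ge t_m$. But $X_p(\omega+1)$ already defeats the recipe "use only non-limit points $t_i$". The point $\omega+1$ is allowed, and $e_{\omega+1}(u_n)=1$ for all $n<\omega$, so $(u_n)_{n<\omega}$ is asymptotically normed. As in Lemma 3, a weak limit of a subsequence would be the discontinuous function $1_{[\omega,\omega+1]}$. By Ghoussoub–Maurey some other norm and norming set do work, since $X_p(\omega+1)$ is separable with the RNP (Section 7). So one limit ordinal will never give a contradiction, nor will countably many. What one limit ordinal does give is a strict inequality.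

**Lemma 4 (the gap).** *Let $|||\cdot|||$ be an equivalent norm on a Banach space $X$, $B^*$ its dual unit ball, and $\Phi\subset B^*$ a norming set for $|||\cdot|||$ with $\Phi$-ANP-III. Let $(w_n)$ be a sequence in $X$ and $L\in X^{**}\setminus X$ with $f(w_n)\to L(f)$ for all $f\in X^*$. Then*
$$\sup_{\varphi\in\Phi}L(\varphi)<\sup_{f\in B^*}L(f).$$

*Proof.* The plan is to turn $(w_n)$ into an asymptotically normed sequence if equality holds. The vectors $w_n$ themselves may have too large a norm, so we use convex combinations. Let $a$ be the right-hand side. Since $L\ne0$, $a>0$. The left-hand side is at most $a$. Suppose it equals $a$.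

For each $k$ there is $y_k\in\mathrm{conv}\{w_n:n\ge k\}$ with $|||y_k|||<a+\frac1k$. Otherwise this convex set is disjoint from the open ball of radius $a+\frac1k$, and Hahn–Banach separation gives $f$ of dual norm $1$ with $f(w_n)\ge a+\frac1k$ for all $n\ge k$. Then $L(f)\ge a+\frac1k>a$, contrary to the choice of $a$.

Each $y_k$ is a convex combination of the tail from $k$ on, so $f(y_k)\to L(f)$ for all $f\in X^*$. In particular $\liminf_k|||y_k|||\ge L(f)$ for each $f\in B^*$, so $\liminf_k|||y_k|||\ge a$. Hence $|||y_k|||\to a$. For large $k$ put $z_k=y_k/|||y_k|||$, a sequence in the unit sphere. Given $\epsilon>0$, choose $\varphi\in\Phi$ with $L(\varphi)>a(1-\epsilon)$. Then $\varphi(z_k)\to L(\varphi)/a>1-\epsilon$, so $\varphi(z_k)>1-\epsilon$ from some $k$ on. Thus $(z_k)$ is asymptotically normed by $\Phi$, and by $\Phi$-ANP-III a subsequence $(z_{k_j})$ converges weakly to some $z\in X$. For every $f\in X^*$,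
$$L(f)=\lim_jf(y_{k_j})=\lim_j|||y_{k_j}|||\,f(z_{k_j})=a f(z).$$
So $L=az\in X$, a contradiction. $\square$

## 5. Uncountably many limit ordinals: counting, then pressing down

**The natural norm of $X_p(\omega_1)$.** Let us first see why uncountably many gaps are impossible when the norm is the given one. Suppose $\Phi$ is norming for $\|\cdot\|$ and $\Phi$-ANP-III holds. We have $\sup_{\|f\|\le1}L_\lambda(f)=1$: it is at most $1$ because $\|u_\alpha\|=1$, and $L_\lambda(e_{\omega_1})=1$. Lemma 4, applied to $w_n=u_{\alpha_n}$ with $\alpha_n\nearrow\lambda$, gives $p_\lambda:=\sup_{\varphi\in\Phi}L_\lambda(\varphi)<1$ for each countable limit ordinal $\lambda$. There are uncountably many $\lambda$ and countably many rationals, so there is $r<1$ with $p_\lambda<r$ for uncountably many $\lambda$. Choose $n$ with $\frac1n(2n)^{1/p}<\frac{1-r}2$, choose $n$ such ordinals $\lambda_1<\dots<\lambda_n$, and put $y=\frac1n\sum_iu_{\lambda_i}$. Since $y(\omega_1)=1$, we have $\|y\|\ge1$, so some $\varphi\in\Phi$ has $\varphi(y)>\frac{1+r}2$. Then by (3)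
$$\frac{1-r}2<\frac1n\sum_{i=1}^n\big(\varphi(u_{\lambda_i})-L_{\lambda_i}(\varphi)\big)\le\frac{(2n)^{1/p}}n<\frac{1-r}2,$$
a contradiction.

The reason: a functional such as $e_{\lambda+1}-e_\lambda$ takes the value $1$ on $u_\lambda$ and $0$ on $L_\lambda$, so a single $u_\lambda$ can be normed without norming $L_\lambda$. For an average of many $u_{\lambda_i}$ this is impossible, by (3).

**Where counting stops for another norm.** For an arbitrary equivalent norm $|||\cdot|||$ the number $a_\lambda=\sup_{B^*}L_\lambda$ depends on $\lambda$. Counting still gives rationals $r<s$ with $p_\lambda<r<s<a_\lambda$ for uncountably many $\lambda$. But we also used the lower bound $\|y\|\ge1$, which came from one functional $e_{\omega_1}$ that is large on all $u_{\lambda_i}$ at once. Now we need $|||y|||>s$. A functional $f_\lambda\in B^*$ with $L_\lambda(f_\lambda)>s$ satisfies $f_\lambda(x_\alpha)>s$ only for $\alpha$ in some interval $(\beta_\lambda,\lambda)$, and $\lambda_1,\dots,\lambda_n$ need not lie in it: $\beta_\lambda$ might lie above all the smaller ordinals that we have chosen. We need one $\beta$ for many $\lambda$. The map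 $\lambda\mapsto\beta_\lambda<\lambda$ is regressive, and for such maps there is a tool.

**Fodor's lemma.** *If $S\subset\omega_1$ is stationary and $g:S\to\omega_1$ satisfies $g(\lambda)<\lambda$ for all $\lambda\in S$, then $g$ is constant on a stationary subset of $S$.*

Stationarity matters: on the successor ordinals, $\alpha+1\mapsto\alpha$ is regressive and injective. We also use that if a stationary set is partitioned into countably many pieces, one piece is stationary (since the intersection of countably many clubs is a club), and that stationary sets are uncountable.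

**Proof of Theorem 2.** By Lemma 1 it suffices to show that $X$ itself fails ANP-III. Suppose $|||\cdot|||$ is an equivalent norm and $\Phi$ a norming set for it with $\Phi$-ANP-III. Let $B^*$ be the dual unit ball of $|||\cdot|||$, and let $C$ satisfy $|||x|||\le C\|x\|$ for all $x$. Then $\|f\|\le C$ for $f\in B^*$. For $\lambda\in E$ put
$$a_\lambda=\sup_{f\in B^*}L_\lambda(f),\qquad p_\lambda=\sup_{\varphi\in\Phi}L_\lambda(\varphi)\le a_\lambda .$$

**Step 1: a gap at each $\lambda$.** *This step shows $p_\lambda<a_\lambda$ for each $\lambda\in E$.* Choose $\alpha_n\nearrow\lambda$. By hypothesis 1, $f(x_{\alpha_n})\to L_\lambda(f)$ for all $f\in X^*$, and $L_\lambda\notin X$. Apply Lemma 4 with $w_n=x_{\alpha_n}$.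

**Step 2: making the data uniform.** *This step finds a stationary set of $\lambda$ with the same gap and the same starting point $\beta$.* For $\lambda\in E$ choose rationals $r_\lambda,s_\lambda$ with $p_\lambda<r_\lambda<s_\lambda<a_\lambda$, and $f_\lambda\in B^*$ with $L_\lambda(f_\lambda)>s_\lambda$. By hypothesis 1 there is $\beta_\lambda<\lambda$ with $f_\lambda(x_\alpha)>s_\lambda$ for all $\alpha\in(\beta_\lambda,\lambda)$. By Fodor's lemma $\beta_\lambda$ takes a constant value $\beta$ on a stationary subset of $E$. Partition this subset by the pair $(r_\lambda,s_\lambda)$, which has countably many possible values. One piece $S$ is stationary. So for all $\lambda\in S$ we have $\beta_\lambda=\beta$, $r_\lambda=r$, $s_\lambda=s$, with fixed $\beta$ and $r<s$. Moreover every $\lambda\in S$ satisfies $\lambda>\beta_\lambda=\beta$.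

**Step 3: an average that is normed and not normed.** *This step contradicts hypothesis 2.* By hypothesis 2 choose $n$ with $\frac1n\|\sum_{i\le n}(x_{\lambda_i}-L_{\lambda_i})\|<\frac{s-r}C$ for all $\lambda_1<\dots<\lambda_n$ in $E$. Pick $\lambda_1<\dots<\lambda_n<\lambda$ in $S$ and let $y=\frac1n\sum_ix_{\lambda_i}$. All $\lambda_i$ lie in $(\beta,\lambda)=(\beta_\lambda,\lambda)$, so $f_\lambda(x_{\lambda_i})>s$ for each $i$. Hence $f_\lambda(y)>s$ and $|||y|||>s$. As $\Phi$ is norming, there is $\varphi\in\Phi$ with $\varphi(y)>s$. On the other hand $L_{\lambda_i}(\varphi)\le p_{\lambda_i}<r$ for each $i$. Therefore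
$$s-r<\frac1n\sum_{i=1}^n\big(\varphi(x_{\lambda_i})-L_{\lambda_i}(\varphi)\big)\le\frac Cn\Big\|\sum_{i=1}^n(x_{\lambda_i}-L_{\lambda_i})\Big\|_{X^{**}}<s-r,$$
a contradiction. $\square$

Together with Lemma 3, Theorem 2 shows that *$X_p(\omega_1)$ fails ANP-III for $1<p<\infty$*.

## 6. Small variation near limit ordinals, and compact unit balls

To prove that $X_p(\eta)$ has the RNP we embed its separable subspaces in separable dual spaces. Two tools are needed, and Section 9 uses both again.

**Lemma 5.** *Let $A$ be a set of ordinals containing $0$, let $F\in V_p(A)$, and let $\lambda$ be a limit ordinal such that $A\cap[0,\lambda)$ is unbounded in $\lambda$. Then $\inf_{\beta<\lambda}v(F;A\cap[\beta,\lambda))=0$.*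

*Proof.* Otherwise there is $\delta>0$ with $v(F;A\cap[\beta,\lambda))>\delta$ for all $\beta<\lambda$. Choose inductively finite increasing sequences $\sigma_1,\sigma_2,\dots$ in $A\cap[0,\lambda)$, each strictly above the previous one, and each with $p$-th power sum of increments greater than $\delta^p$. This is possible: if $\mu<\lambda$ is the last point of $\sigma_j$, use $\beta=\mu+1<\lambda$. Concatenating $\sigma_1,\dots,\sigma_m$ only adds further increments, so $\|F\|^p\ge m\delta^p$ for all $m$, which is absurd. $\square$

**Lemma 6.** *For every set $A$ of ordinals containing $0$, $V_p(A)$ is isometric to a dual space.*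

*Proof.* This is an instance of the Dixmier–Ng theorem (K. F. Ng, *Math. Scand.* 29 (1971)): a Banach space whose unit ball is compact in some Hausdorff locally convex topology is isometric to a dual space. Here is the argument in our case. Let $V=V_p(A)$ and let $B$ be its unit ball. The condition $\|F\|\le1$ is a family of closed conditions, each on finitely many values, so $B$ is a pointwise closed subset of $[-1,1]^A$. It is compact for pointwise convergence.

Let $Z$ be the closed linear span of the evaluations $e_t$, $t\in A$, in $V^*$. On $B$ every $z\in Z$ is a uniform limit of finite combinations of evaluations, hence pointwise continuous. Define $J:V\to Z^*$ by $(JF)(z)=z(F)$. Then $J$ is linear with $\|JF\|\le\|F\|$, and injective since the evaluations separate points. It is continuous on $B$ from the pointwise to the weak* topology, so $J(B)$ is a convex weak* compact subset of $B_{Z^*}$. If some $\zeta\in B_{Z^*}$ were not in $J(B)$, separation in the weak* topology would give $z\in Z$ with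
$$\zeta(z)>\sup_{F\in B}z(F)=\|z\|,$$
contrary to $\|\zeta\|\le1$. So $J(B)=B_{Z^*}$. As $J$ is injective, it is an isometry of $V$ onto $Z^*$. $\square$

## 7. The RNP of $X_p(\eta)$ for all $\eta$

Fix $1\le p<\infty$. For a function $F$ on $[0,\eta]$ and $\alpha\le\eta$ let $F^\alpha(t)=F(\min(t,\alpha))$.

**Step 1: for $\xi<\omega_1$, $V_p(\xi)$ is a separable dual space, hence has the RNP.** It is a dual space by Lemma 6. For separability, let $U$ be the closed span in $V_p(\xi)$ of the countably many functions $1_{[\gamma,\xi]}$, $1\le\gamma\le\xi$. Let $F\in V_p(\xi)$. We show $F^\alpha\in U$ by induction on $\alpha\le\xi$; then $F=F^\xi\in U$.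

First, $F^0=0$. Next, $F^{\gamma+1}=F^\gamma+(F(\gamma+1)-F(\gamma))1_{[\gamma+1,\xi]}$. Now let $\alpha$ be a limit ordinal and $\epsilon>0$. By Lemma 5 choose $\alpha'<\alpha$ with $v(F;[\alpha',\alpha))<\epsilon$, and put
$$G=F^{\alpha'}+(F(\alpha)-F(\alpha'))1_{[\alpha,\xi]}\in U .$$
The function $D=F^\alpha-G$ vanishes on $[0,\alpha']\cup[\alpha,\xi]$ and equals $F(t)-F(\alpha')$ for $t\in[\alpha',\alpha)$. Consider $t_0<\dots<t_m$ in $[0,\xi]$. Among the points $t_i<\alpha$, replace those $\le\alpha'$ by $\alpha'$. The values of $D$ do not change, repeated points give zero increments, and on $[\alpha',\alpha)$ the increments of $D$ are those of $F$. So these points contribute at most $v(F;[\alpha',\alpha))^p<\epsilon^p$. At most one increment goes from $[0,\alpha)$ into $[\alpha,\xi]$. It has absolute value $0$ or $|F(t)-F(\alpha')|$ for some $t\in(\alpha',\alpha)$, which is at most $v(F;[\alpha',\alpha))<\epsilon$. Increments inside $[\alpha,\xi]$ are $0$. So $\|F^\alpha-G\|\le2^{1/p}\epsilon$. As $U$ is closed, $F^\alpha\in U$.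

**Step 2: only the order type matters.** *We show that if $A\subset\eta$ has order type $\xi$, then $\overline{\mathrm{span}}\{u_\alpha:\alpha\in A\}\subset X_p(\eta)$ is isometric to $X_p(\xi)$.* For $\alpha_1<\dots<\alpha_m<\eta$ the function $\sum_ic_iu_{\alpha_i}$ equals $0$ on $[0,\alpha_1]$, $c_1+\dots+c_i$ on $(\alpha_i,\alpha_{i+1}]$, and $c_1+\dots+c_m$ on $(\alpha_m,\eta]$. All these intervals are nonempty. So its norm is the $p$-variation of the finite sequence $0,\ c_1,\ c_1+c_2,\ \dots,\ c_1+\dots+c_m$, that is, the supremum over its subsequences. It depends on $(c_1,\dots,c_m)$ alone: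
$$\Big\|\sum_{i=1}^mc_iu_{\alpha_i}\Big\|\ \text{ is the $p$-variation of }\ (0,\ c_1,\ c_1+c_2,\ \dots,\ c_1+\dots+c_m). \tag{4}$$
The order isomorphism $\xi\to A$ therefore induces a linear isometry between the spans, and it extends to the closures.

**Step 3: separable subspaces.** *Here the two previous steps are combined.* Let $Y$ be a separable closed subspace of $X_p(\eta)$. Each element of a countable dense subset is a limit of a sequence of finite combinations of the $u_\alpha$, so $Y\subset\overline{\mathrm{span}}\{u_\alpha:\alpha\in A\}$ for some countable $A\subset\eta$. The order type $\xi$ of $A$ is less than $\omega_1$. By Step 2, $Y$ is isometric to a subspace of $X_p(\xi)\subset V_p(\xi)$, which has the RNP by Step 1. So $Y$ has the RNP. Since the RNP is separably determined, *$X_p(\eta)$ has the RNP for every ordinal $\eta$*.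

**Proof of Theorem 1.** Let $1<p<\infty$. $X_p(\omega_1)$ has the RNP by what we just proved. It fails ANP-III by Lemma 3 and Theorem 2, hence also ANP-II and ANP-I. The implication ANP-$\mathcal K\Rightarrow$ RNP is Lemma 2. $\square$

## 8. Countable versus uncountable $\eta$, and the case $p=1$

**Proof of Theorem 3(a).** The RNP was proved in Section 7. If $\eta<\omega_1$, then $X_p(\eta)$ is the closed span of countably many vectors, hence separable, and Ghoussoub–Maurey gives ANP-I, II and III. If $\eta\ge\omega_1$, apply Step 2 of Section 7 to $A=\omega_1\subset\eta$: $X_p(\eta)$ contains an isometric copy of $X_p(\omega_1)$. By Lemma 3 and the last clause of Theorem 2 it fails ANP-III, hence also ANP-II and ANP-I. $\square$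

In particular every separable closed subspace of $X_p(\omega_1)$ has all three properties, by the RNP and Ghoussoub–Maurey. So the gluing considered in Section 2 is impossible there.

**Proof of Theorem 3(b).** For $p=1$, the variation in (4) is largest when all terms are used, and it equals $\sum_i|c_i|$. So $u_\alpha\mapsto e_\alpha$ induces an isometry of $X_1(\eta)$ onto $\ell_1(\eta)$. It remains to prove that $\ell_1(\Gamma)$ has ANP-I for any set $\Gamma$.

**Step 1: the norm and the norming set.** *We add a Hilbertian part to the norm and use only finitely supported functionals.* Let $N(x)=(\|x\|_1^2+\|x\|_2^2)^{1/2}$. Since $\|x\|_2\le\|x\|_1$, this is an equivalent norm. Let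
$$\Phi=\{\theta f+\rho g:\ f,g\in c_{00}(\Gamma),\ \|f\|_\infty\le1,\ \|g\|_2\le1,\ \theta,\rho\ge0,\ \theta^2+\rho^2\le1\}.$$
By Cauchy–Schwarz $(\theta f+\rho g)(x)\le\theta\|x\|_1+\rho\|x\|_2\le N(x)$. Given $x\neq0$, taking for $f$ the signs of $x$ on a large finite set, for $g$ the normalized restriction of $x$ to that set, and $(\theta,\rho)=(\|x\|_1,\|x\|_2)/N(x)$, we come as close to $N(x)$ as we like. So $\Phi$ is norming for $N$.

**Step 2: every subsequence has a norm convergent subsequence.** *This step uses the finite supports.* Let $N(x_n)=1$ and let $\varphi_k\in\Phi$ with $\varphi_k(x_n)>1-\frac1k$ for $n\ge n_k$. Given a subsequence, pass to a further subsequence, not relabeled, that converges coordinatewise to some $x$. A diagonal argument does this, since the union of the supports is countable. By Fatou,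
$$x\in\ell_1(\Gamma),\qquad\|x\|_1\le\liminf\|x_n\|_1,\qquad\|x\|_2\le\liminf\|x_n\|_2 .$$
As $\varphi_k$ is finitely supported, $\varphi_k(x)=\lim_n\varphi_k(x_n)\ge1-\frac1k$ for all $k$, so $N(x)\ge1$. Since $\|x_n\|_1^2=1-\|x_n\|_2^2$,
$$\limsup\|x_n\|_1^2=1-\liminf\|x_n\|_2^2\le1-\|x\|_2^2\le N(x)^2-\|x\|_2^2=\|x\|_1^2 .$$
With the first lower estimate, $\|x_n\|_1\to\|x\|_1$. Now apply Fatou to the nonnegative functions $|x_n|+|x|-|x_n-x|$, which converge coordinatewise to $2|x|$: we get $2\|x\|_1\le2\|x\|_1-\limsup\|x_n-x\|_1$. So $\|x_n-x\|_1\to0$ (Riesz–Scheffé), and $N(x)=1$.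

**Step 3: the limit is unique.** *This step uses the Hilbertian part.* Let $x,y$ be two subsequential limits of the original sequence. Then $N(x)=N(y)=1$, and $\varphi_k(\frac{x+y}2)\ge1-\frac1k$ for all $k$, so $N(\frac{x+y}2)=1$. From
$$4=N(x+y)^2\le(\|x\|_1+\|y\|_1)^2+(\|x\|_2+\|y\|_2)^2\le(N(x)+N(y))^2=4$$
we get equality throughout. The second equality says that the vectors $(\|x\|_1,\|x\|_2)$ and $(\|y\|_1,\|y\|_2)$, both of Euclidean norm $1$, have a sum of norm $2$. So they coincide, by strict convexity of $\mathbb R^2$. The first equality gives $\|x+y\|_2=\|x\|_2+\|y\|_2$. Since $\|x\|_2=\|y\|_2$, strict convexity of $\ell_2(\Gamma)$ yields $x=y$.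

So every subsequence of $(x_n)$ has a further subsequence converging to one and the same limit, and $(x_n)$ converges. Thus $\ell_1(\Gamma)$ has ANP-I. $\square$

## 9. $X_p(\omega_1)$ as a dual space with a locally uniformly convex norm

A norm is *locally uniformly convex* if $\|x_n\|=\|x\|=1$ and $\|x_n+x\|\to2$ imply $\|x_n-x\|\to0$. Hilbert norms are, by the parallelogram law. A Banach space $Z$ is an *Asplund space* if each separable subspace of $Z$ has separable dual. For example $c_0$ is one, since duals of its subspaces are quotients of $\ell_1$. Let $1<p<\infty$ and $X=X_p(\omega_1)$.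

**Step 1: $X=\{F\in V_p(\omega_1):F\text{ continuous}\}$.** *This identifies the members of $X$ without reference to a closure.* The inclusion $\subset$ is (1). Let $F\in V_p(\omega_1)$ be continuous. By Lemma 5 with $A=[0,\omega_1]$ and $\lambda=\omega_1$, choose $\beta_n<\omega_1$ with $v(F;[\beta_n,\omega_1))<\frac1n$, and let $\beta=\sup_n\beta_n<\omega_1$. Then $v(F;[\beta,\omega_1))=0$, so $F$ is constant on $[\beta,\omega_1)$, hence on $[\beta,\omega_1]$ by continuity. So $F=F^\beta$, and it suffices to show $F^\alpha\in X$ for all $\alpha<\omega_1$. We use induction. First, $F^0=0$. Next, $F^{\gamma+1}=F^\gamma+(F(\gamma+1)-F(\gamma))u_\gamma$. Let $\alpha$ be a limit ordinal and $\alpha'<\alpha$. The function $F^\alpha-F^{\alpha'}$ vanishes on $[0,\alpha']$, equals $F(t)-F(\alpha')$ on $[\alpha',\alpha]$, and is constant on $[\alpha,\omega_1]$. Moving points below $\alpha'$ to $\alpha'$ and points above $\alpha$ to $\alpha$, we get $\|F^\alpha-F^{\alpha'}\|\le v(F;[\alpha',\alpha])$. By continuity of $F$ at $\alpha$, a sequence ending in $\alpha$ may be replaced by one ending slightly below $\alpha$, so $v(F;[\alpha',\alpha])=v(F;[\alpha',\alpha))$.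 By Lemma 5 this is as small as we like for suitable $\alpha'$. As $X$ is closed, $F^\alpha\in X$.

**Step 2: $X$ is isometric to a dual space.** *Continuous functions are determined by their values at non-limit ordinals, and there Lemma 6 applies.* Let $I$ be the set of non-limit ordinals below $\omega_1$, including $0$. By Lemma 6, $V_p(I)$ is isometric to a dual space. We show that $F\mapsto F|_I$ maps $X$ isometrically onto $V_p(I)$.

*Isometric.* Let $F$ be continuous and $t_0<\dots<t_m\le\omega_1$. Replace each limit ordinal $t_i$ by a slightly smaller successor ordinal $t_i'$, with $t_i'>t_{i-1}$ if $i\ge1$, and leave the other $t_i$ unchanged. Then $t_{i-1}'\le t_{i-1}<t_i'$, so the new sequence is increasing and lies in $I$. By continuity the sum of $p$-th powers changes as little as we like. So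
$$v(F;[0,\omega_1])=v(F;I)\quad\text{for every continuous }F. \tag{5}$$

*Onto.* Let $G\in V_p(I)$. For each limit ordinal $\lambda\le\omega_1$, $I$ is unbounded in $\lambda$, so by Lemma 5 $v(G;I\cap[\beta,\lambda))$ becomes arbitrarily small for $\beta<\lambda$ large. It bounds $|G(s)-G(t)|$ for $s,t\in I\cap[\beta,\lambda)$. So $F(\lambda):=\lim_{t\nearrow\lambda,\,t\in I}G(t)$ exists. Put $F=G$ on $I$. At points of $I$, which are isolated, $F$ is continuous. At a limit $\lambda$, every $t\in(\beta,\lambda)$ satisfies $|F(t)-F(\lambda)|\le v(G;I\cap[\beta,\lambda))$: for $t\in I$ let the second point of $I$ tend to $\lambda$, and for $t$ a limit ordinal take in addition the limit along points of $I\cap(\beta,t)$. So $F$ is continuous on $[0,\omega_1]$. Also $F(0)=0$, and (5) gives $v(F;[0,\omega_1])=v(G;I)<\infty$. By Step 1, $F\in X$.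

**Step 3: the convex norm and the density.** Write $X=Z^*$ isometrically. Since $Z^*$ has the RNP, $Z$ is an Asplund space (Stegall). The dual of every Asplund space admits an equivalent locally uniformly convex norm (M. Fabian and G. Godefroy, *Studia Math.* 91 (1988)). So $X$ admits one. The rational combinations of the $\aleph_1$ vectors $u_\alpha$ are dense in $X$, so $X$ has density at most $\aleph_1$. It is not separable, as $\|u_\alpha-u_\beta\|\ge1$ for $\alpha\ne\beta$ already in the sup norm. So its density is $\aleph_1$. With Theorem 1, this proves Theorem 3(c). $\square$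

By Ghoussoub–Maurey no separable space has the RNP and fails an ANP, so density $\aleph_1$ is the least possible for a counterexample. It is also known that ANP-I, ANP-II and ANP-III are equivalent to one another in every space with an equivalent locally uniformly convex norm. The space $X_p(\omega_1)$ is of this kind, and there all three fail together.
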